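\title{A finite nilpotent algebra whose identities have no finite basis}

\begin{abstract}
We show that a finite nilpotent algebra in a congruence modular variety, with finitely many basic operations, need not be finitely based. For distinct primes $p,q$ we expand the group $\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_q\times\mathbb Z_p$ by two unary operations to an algebra that is nilpotent of class $3$ and not finitely based; for $p=2$, $q=3$ it has $36$ elements. Class $3$ is optimal: every finite nilpotent algebra of class at most $2$ in a congruence modular variety is finitely based.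
\end{abstract}

\section{The question and the results}\label{sec:intro}

An \emph{algebra} $\mathbf A$ is a nonempty set $A$ with finitely many basic operations, each of finite arity; constants are operations of arity $0$. An \emph{identity} $s\approx t$ is a pair of terms. It holds in $\mathbf A$, written $\mathbf A\models s\approx t$, if the term operations $s^{\mathbf A}$ and $t^{\mathbf A}$ coincide. A set $\Sigma$ of identities \emph{implies} $s\approx t$ if every algebra of the signature that satisfies $\Sigma$ satisfies $s\approx t$; by Birkhoff's completeness theorem this is the same as derivability from $\Sigma$. The algebra $\mathbf A$ is \emph{finitely based} if some finite set of identities true in $\mathbf A$ implies all identities true in $\mathbf A$. A finite set of identities involves a bounded number of variables. So $\mathbf A$ is not finitely based as soon as, for every $n$, some algebra satisfies all identities of $\mathbf A$ in fewer than $n$ variables but not all identities of $\mathbf A$.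

Let $\alpha,\beta,\theta$ be congruences of $\mathbf A$. The \emph{term condition} $C(\alpha,\beta;\theta)$ says: for every term $t(\bar x,\bar y)$ and all tuples $\bar a,\bar b,\bar c,\bar d$ with $a_i\mathrel\alpha b_i$ and $c_j\mathrel\beta d_j$,
\[
t(\bar a,\bar c)\mathrel\theta t(\bar a,\bar d)\quad\text{implies}\quad t(\bar b,\bar c)\mathrel\theta t(\bar b,\bar d).
\]
In words, whether a move along $\beta$ in the second block is visible modulo $\theta$ does not depend on moves along $\alpha$ in the first block. The condition holds for $\theta=1$ and is preserved under intersections of congruences $\theta$, so there is a least such $\theta$, the \emph{commutator} $[\alpha,\beta]$. Here $1$ and $0$ denote the largest and the smallest congruence. Put $(1)_0=1$ and $(1)_{k+1}=[1,(1)_k]$. The algebra is \emph{nilpotent} if $(1)_c=0$ for some $c$; the least such $c$ is its \emph{class}. It is \emph{abelian} if $[1,1]=0$. We consider algebras that lie in a \emph{congruence modular} variety, that is, a variety all of whose members have modular congruence lattices.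

A module, with the scalars as unary operations, is abelian: $t(\bar a,\bar c)-t(\bar a,\bar d)$ is a linear combination of the $c_j-d_j$ and does not depend on $\bar a$. For a group, the congruences $(1)_k$ correspond to the terms of the lower central series (Lemma~\ref{lem:elementary}), so nilpotency has its usual meaning.

It is known that a finite nilpotent algebra in a congruence modular variety is finitely based if it is a direct product of algebras of prime power order. This covers finite nilpotent groups, which are the products of their Sylow subgroups. Other nilpotent algebras need not decompose in this way, because an operation may carry information from one prime to another.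

\begin{example}\label{ex:L}
Let $p\neq q$ be primes, let $\delta:\mathbb Z_p\to\mathbb Z_q$ be the indicator function of $1$, and let $\mathbf L$ be the group $\mathbb Z_p\times\mathbb Z_q$ with the extra operation $g(u,y)=(0,\delta(u))$. Every term operation has the form $\big(\sum n_iu_i,\ \sum n_iy_i+G(\bar u)\big)$ with integers $n_i$. Let $\eta$ be the congruence ``same $u$''. The first coordinate of $t(\bar a,\bar c)-t(\bar a,\bar d)$ never depends on $\bar a$, and if $c_j\mathrel\eta d_j$ the whole difference does not depend on $\bar a$. So $[1,1]\le\eta$ and $[1,\eta]=0$, and $\mathbf L$ is nilpotent of class at most $2$. A factorization into algebras of orders $p$ and $q$ would require the group congruence ``same $y$'' to respect $g$; but it relates $(0,0)$ to $(1,0)$ and does not relate $g(0,0)=(0,0)$ to $g(1,0)=(0,1)$.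
\end{example}

Freese and McKenzie \cite{FM} state as an open problem whether the hypothesis on the factorization can be dropped: \emph{is every finite nilpotent algebra in a congruence modular variety, with finitely many basic operations, finitely based?} One would guess that the answer is yes, by induction on the class. An abelian algebra in a modular variety is essentially a module, and a finite one is finitely based (Corollary~\ref{cor:abelian}). A nilpotent algebra of class $c$ is a central extension of one of class $c-1$, and the identities of a central extension are linear conditions over the identities of the quotient (Corollary~\ref{cor:identities}). We show that this induction succeeds for one step and fails at the next.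

\begin{theorem}\label{thm:main}
Let $p\ne q$ be primes. Let $\delta:\mathbb Z_p\to\mathbb Z_q$ satisfy $\delta(1)=1$ and $\delta(u)=0$ for $u\ne1$, and let $\nu:\mathbb Z_q\to\mathbb Z_p$ satisfy $\nu(0)=0$ and $\nu(y)=1$ for $y\neq0$. Let $\mathbf A_{p,q}$ have universe $\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_q\times\mathbb Z_p$, the coordinatewise group operations $+,-,0$, and the unary operations
\[
g(u,y,y',z)=(0,\delta(u),\delta(u),0),\qquad f(u,y,y',z)=(0,0,0,\nu(y)-\nu(y')).
\]
Then $\mathbf A_{p,q}$ generates a congruence permutable, hence modular, variety, it is nilpotent with $(1)_3=0$, and it is not finitely based.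
\end{theorem}

For $p=2$, $q=3$ this is an algebra of order $36$.

\begin{theorem}\label{thm:two}
Every finite algebra with $(1)_2=0$ in a congruence modular variety, with finitely many basic operations, is finitely based. Hence $\mathbf A_{p,q}$ has class exactly $3$.
\end{theorem}

\begin{corollary}\label{cor:classes}
Let $c\ge1$. All finite nilpotent algebras of class exactly $c$ in congruence modular varieties, with finitely many basic operations, are finitely based if and only if $c\le2$.
\end{corollary}

Section~\ref{sec:example} proves Theorem~\ref{thm:main} and needs only the definitions above. Sections~\ref{sec:central} and~\ref{sec:lifting} reduce the finite basis problem for a central extension to finite generation of a family of modules, and Section~\ref{sec:words} proves finite generation over an abelian quotient by a leading-term argument. Section~\ref{sec:end} completes the proofs and locates the point where the induction breaks.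

\section{Commutators and Mal'cev terms}\label{sec:facts}

\begin{lemma}\label{lem:elementary}
\begin{enumerate}
\item[(a)] If $\beta'\le\beta$ and $C(\alpha,\beta;\theta)$, then $[\alpha,\beta']\le\theta$.
\item[(b)] If $C(\alpha,\beta;\theta)$ holds in $\mathbf A$ and $\psi\le\alpha\wedge\beta\wedge\theta$, then $C(\alpha/\psi,\beta/\psi;\theta/\psi)$ holds in $\mathbf A/\psi$. In particular $\mathbf A/[1,1]$ is abelian.
\item[(c)] Let $N$ be a normal subgroup of a group $G$ and $\theta_N$ its congruence. Then $[1,\theta_N]=\theta_{[G,N]}$.
\end{enumerate}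
\end{lemma}

\begin{proof}
(a) The condition $C(\alpha,\beta';\theta)$ quantifies over fewer tuples. (b) Elements of $\mathbf A/\psi$ are related by $\alpha/\psi$, $\beta/\psi$ or $\theta/\psi$ exactly when their representatives are related by $\alpha$, $\beta$ or $\theta$. (c) Let $e$ be the identity element, $a\in G$, $v\in N$, and suppose $C(1,\theta_N;\theta)$. For $t(x,y)=x^{-1}y^{-1}xy$ we have $t(e,e)=t(e,v)$, hence $e=t(a,e)\mathrel\theta t(a,v)$; so $\theta_{[G,N]}\le\theta$. Conversely, $N$ is central modulo $[G,N]$. If $d_j=c_jv_j$ with $v_j\in N$, then $t(\bar a,\bar d)\equiv t(\bar a,\bar c)\prod_jv_j^{k_j}$ modulo $[G,N]$, where $k_j$ is the exponent sum of $y_j$ in $t$. The last factor does not depend on $\bar a$, so $C(1,\theta_N;\theta_{[G,N]})$ holds.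
\end{proof}

A ternary term $m$ is a \emph{Mal'cev term} of an algebra if $m(x,x,y)\approx y$ and $m(x,y,y)\approx x$ hold in it; in groups, written additively, $x-y+z$ is one. By Mal'cev's theorem, a variety is congruence permutable if and only if it has a Mal'cev term, and congruence permutable varieties are congruence modular. We use two facts from \cite[Chapter~6]{FM}.

\begin{proposition}\label{prop:FM}
In a congruence modular variety, the nilpotent algebras of class at most $k$ form a subvariety. A congruence modular variety of nilpotent algebras is congruence permutable.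
\end{proposition}

Let $\mathbf A$ be nilpotent of class $c$ in a congruence modular variety. The variety generated by $\mathbf A$ is modular and consists of nilpotent algebras of class at most $c$, so $\mathbf A$ has a Mal'cev term $m$. This is the only use of modularity in the proof of Theorem~\ref{thm:two}.

We may add $m$ as a new basic operation. The term operations do not change, so congruences and commutators do not change. Suppose the expanded algebra has a finite basis $\Sigma$, and let $\Sigma'$ arise by replacing the new symbol by the term. A model of $\Sigma'$, expanded by that term, is a model of $\Sigma$, so it satisfies all identities of $\mathbf A$. Thus $\Sigma'$ is a finite basis of $\mathbf A$.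

\section{Class three: the algebras $\mathbf A_{p,q}$}\label{sec:example}

\subsection{Two primes compute a disjunction}

Fix $n\ge1$ and let $X=\mathbb Z_p^n$. For $x\in X$, the equation $a\cdot x=1$ has $p^{n-1}$ solutions $a\in\mathbb Z_p^n$ if $x\neq0$ and none if $x=0$. Since $p^{n-1}\ne0$ in $\mathbb Z_q$,
\begin{equation}\label{eq:or}
\nu\Big(\sum_{a\in\mathbb Z_p^n}\delta(a\cdot x)\Big)=\begin{cases}1&\text{if }x\ne0,\\0&\text{if }x=0.\end{cases}
\end{equation}
One passage from $\mathbb Z_p$ to $\mathbb Z_q$ and one passage back compute, for every $n$, whether some coordinate of $x$ is nonzero. The sum of this function over $X$ is $p^n-1=-1\neq0$ in $\mathbb Z_p$. In contrast, summation over $X$ kills every function of fewer than $n$ linear forms.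

\begin{lemma}\label{lem:sum}
Let $k<n$, let $\lambda_1,\dots,\lambda_k:X\to\mathbb Z_p$ be linear, and let $\psi:\mathbb Z_p^k\to\mathbb Z_p$ be any function. Then $\sum_{x\in X}\psi(\lambda_1(x),\dots,\lambda_k(x))=0$.
\end{lemma}

\begin{proof}
The linear map $(\lambda_1,\dots,\lambda_k):\mathbb Z_p^n\to\mathbb Z_p^k$ has nonzero kernel. Its nonempty fibers are cosets of the kernel, so their size is divisible by $p$, and the summand is constant on each fiber.
\end{proof}

The first case where the contrast is visible is $p=2$, $q=3$, $n=2$. The four vectors $a$ give the forms $0$, $x_1$, $x_2$, $x_1+x_2$.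
\[
\begin{array}{c|cccc|c|c}
x&\delta(0)&\delta(x_1)&\delta(x_2)&\delta(x_1+x_2)&\text{sum in }\mathbb Z_3&\nu\\\hline
(0,0)&0&0&0&0&0&0\\
(1,0)&0&1&0&1&2&1\\
(0,1)&0&0&1&1&2&1\\
(1,1)&0&1&1&0&2&1
\end{array}
\]
The last column has sum $3=1$ in $\mathbb Z_2$. A single linear form on $\mathbb Z_2^2$ takes each of its values two or four times, so any function of it has sum $0$.

To turn this into a statement about identities we need three algebras. In the first, $\mathbf A_0$, the function \eqref{eq:or} appears as the last coordinate of a term operation. The second, $\mathbf A=\mathbf A_{p,q}$, records the last coordinate only up to functions of the first coordinates, so that term vanishes in $\mathbf A$. The third, $\mathbf C_n$, sums the last coordinate over $X$; it ignores functions of the first coordinates of fewer than $n$ arguments, but it detects \eqref{eq:or}.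

\subsection{Term operations}

Let $\mathbf A_0$ be the group $\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_p$ with $g(u,y,z)=(0,\delta(u),0)$ and $f(u,y,z)=(0,0,\nu(y))$. Let $\mathbf C_n$ be the group of triples $(\lambda,h,\zeta)$, where $\lambda:X\to\mathbb Z_p$ is linear, $h:X\to\mathbb Z_q$ is any function and $\zeta\in\mathbb Z_p$, with
\[
g(\lambda,h,\zeta)=(0,\delta\circ\lambda,0),\qquad f(\lambda,h,\zeta)=\Big(0,0,\sum_{x\in X}\nu(h(x))\Big).
\]
To each term $t(x_1,\dots,x_k)$ we attach integers $n_i=n_i(t)$ and functions $G_t:\mathbb Z_p^k\to\mathbb Z_q$ and $F_t:\mathbb Z_p^k\times\mathbb Z_q^k\to\mathbb Z_p$. For $t=x_j$ let $n_j=1$, $n_i=0$ for $i\neq j$, $G_t=0$, $F_t=0$. The data of $0$, $s+t$ and $-t$ are zero, the sum and the negative. For $g(t)$ and $f(t)$ all integers are $0$, and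
\[
G_{g(t)}(\bar u)=\delta\Big(\sum n_i(t)u_i\Big),\quad F_{g(t)}=0,\qquad G_{f(t)}=0,\quad F_{f(t)}(\bar u,\bar y)=\nu\Big(\sum n_i(t)y_i+G_t(\bar u)\Big).
\]

\begin{lemma}\label{lem:terms}
The value of $t$ at arguments $(u_i,y_i,z_i)$ in $\mathbf A_0$, $(u_i,y_i,y_i',z_i)$ in $\mathbf A$, and $(\lambda_i,h_i,\zeta_i)$ in $\mathbf C_n$ is, respectively,
\begin{gather}
\Big(\sum n_iu_i,\ \sum n_iy_i+G_t(\bar u),\ \sum n_iz_i+F_t(\bar u,\bar y)\Big),\label{eq:A0}\\
\Big(\sum n_iu_i,\ \sum n_iy_i+G_t(\bar u),\ \sum n_iy'_i+G_t(\bar u),\ \sum n_iz_i+F_t(\bar u,\bar y)-F_t(\bar u,\bar y')\Big),\label{eq:A}\\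
\Big(\sum n_i\lambda_i,\ \sum n_ih_i+G_t\circ\bar\lambda,\ \sum n_i\zeta_i+\sum_{x\in X}F_t(\bar\lambda(x),\bar h(x))\Big).\label{eq:C}
\end{gather}
\end{lemma}

\begin{proof}
Formula \eqref{eq:A0} holds for variables, both sides are additive in $t$, and the data of $g(t)$ and $f(t)$ are obtained by applying $\delta$ to the first and $\nu$ to the second coordinate of \eqref{eq:A0}.

The pairs in $\mathbf A_0^2$ with equal first coordinates form a subalgebra, since $f$ and $g$ produce first coordinate $0$. The map $((u,y,z),(u,y',z'))\mapsto(u,y,y',z-z')$ from it onto $\mathbf A$ is additive. It sends $g$ of a pair, $((0,\delta(u),0),(0,\delta(u),0))$, to $(0,\delta(u),\delta(u),0)$, and $f$ of a pair, $((0,0,\nu(y)),(0,0,\nu(y')))$, to $(0,0,0,\nu(y)-\nu(y'))$. So it is a homomorphism, and \eqref{eq:A} is the image of \eqref{eq:A0} computed in both factors.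

Likewise, the families $(u_x,y_x,z_x)_{x\in X}$ in $\mathbf A_0^X$ with $x\mapsto u_x$ linear form a subalgebra. The map sending such a family to $(x\mapsto u_x,\ x\mapsto y_x,\ \sum_xz_x)$ is additive and onto $\mathbf C_n$. It sends $(0,\delta(u_x),0)_x$ to $(0,x\mapsto\delta(u_x),0)$ and $(0,0,\nu(y_x))_x$ to $(0,0,\sum_x\nu(y_x))$, so it is a homomorphism, and \eqref{eq:C} follows.
\end{proof}

\subsection{Nilpotency}

\begin{lemma}\label{lem:nilp}
$\mathbf A$ has a Mal'cev term and $(1)_3=0$.
\end{lemma}

\begin{proof}
The term $x-y+z$ is a Mal'cev term. Let $\eta_2$ be the relation ``same $u$'' and $\eta_1$ the relation ``same $u,y,y'$''; by \eqref{eq:A} both are congruences. Let $t(\bar x,\bar y)$ be a term, let $n_j'$ be the integers attached to the second block, and compare $t(\bar a,\bar c)-t(\bar a,\bar d)$ with $\sum n'_j(c_j-d_j)$, which does not depend on $\bar a$. By \eqref{eq:A} the first coordinates always agree; this gives $C(1,1;\eta_2)$. If $c_j\mathrel{\eta_2}d_j$, the values of $G_t$ cancel and the first three coordinates agree; this gives $C(1,\eta_2;\eta_1)$. If $c_j\mathrel{\eta_1}d_j$,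 the values of $F_t$ cancel as well and all coordinates agree; this gives $C(1,\eta_1;0)$. By Lemma~\ref{lem:elementary}(a), $(1)_1\le\eta_2$, $(1)_2\le\eta_1$ and $(1)_3=0$.
\end{proof}

\subsection{The algebras $\mathbf C_n$ separate the identities of $\mathbf A$}

\begin{lemma}\label{lem:few}
If $k<n$, every identity of $\mathbf A$ in $k$ variables holds in $\mathbf C_n$.
\end{lemma}

\begin{proof}
Let $\mathbf A\models s\approx t$ and compare the coordinates of \eqref{eq:A}. The first gives $n_i(s)\equiv n_i(t)\pmod p$. The second gives $G_s=G_t$ at $\bar y=0$, and then $n_i(s)\equiv n_i(t)\pmod q$. The fourth says that $\Psi=F_s-F_t$ satisfies $\Psi(\bar u,\bar y)=\Psi(\bar u,\bar y')$ for all $\bar u,\bar y,\bar y'$, so $\Psi(\bar u,\bar y)=\psi(\bar u)$ for some function $\psi$. By \eqref{eq:C} the values of $s$ and $t$ in $\mathbf C_n$ agree in the first two coordinates, and in the third they differ by $\sum_{x\in X}\psi(\lambda_1(x),\dots,\lambda_k(x))$. This is $0$ by Lemma~\ref{lem:sum}.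
\end{proof}

For an integer $a\geq 0$ let $ax$ be the term $x+\dots+x$ with $a$ summands, and $0x=0$. Fix once and for all an order and a bracketing for the sums in
\[
\varepsilon_n:\qquad f\Big(\sum_{a\in\{0,\dots,p-1\}^n}g(a_1x_1+\dots+a_nx_n)\Big)\approx0 .
\]

\begin{lemma}\label{lem:eps}
The identity $\varepsilon_n$ holds in $\mathbf A$ and fails in $\mathbf C_n$.
\end{lemma}

\begin{proof}
In $\mathbf A$ a sum of values of $g$ has the form $(0,y,y,0)$, and $f$ sends it to $(0,0,0,\nu(y)-\nu(y))=0$. In $\mathbf C_n$ put $x_i=(\lambda_i,0,0)$, where $\lambda_i$ is the $i$-th coordinate function on $X$. The argument of $f$ is $(0,h,0)$ with $h(x)=\sum_a\delta(a\cdot x)$. By \eqref{eq:or} the value of $f$ is $(0,0,p^n-1)=(0,0,-1)\ne0$.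
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:nilp} gives the first two assertions. A finite set $\Sigma$ of identities of $\mathbf A$ uses at most $k$ variables for some $k$. By Lemma~\ref{lem:few} it holds in $\mathbf C_{k+1}$, where $\varepsilon_{k+1}$ fails. So $\Sigma$ does not imply the identity $\varepsilon_{k+1}$ of $\mathbf A$.
\end{proof}

\begin{remark}
The hypothesis $p\ne q$ enters only through \eqref{eq:or}. For $p=q$ and $n\geq2$ the inner sum in \eqref{eq:or} vanishes; and indeed the algebra defined as in Theorem~\ref{thm:main} with $p=q$ is nilpotent of order $p^4$, hence finitely based by the result recalled in Section~\ref{sec:intro}. The doubled coordinate $y,y'$ is also needed for the argument: $\mathbf C_n$ is a quotient of a subalgebra of a power of $\mathbf A_0$, so it satisfies all identities of $\mathbf A_0$.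
\end{remark}

\subsection{Higher classes}

\begin{proposition}\label{prop:higher}
For every $c\ge3$ there is a finite nilpotent algebra of class exactly $c$, in a congruence modular variety and with finitely many basic operations, that is not finitely based.
\end{proposition}

\begin{proof}
Let $G$ be the dihedral group of order $2^{c+1}$, generated by a rotation $r$ of order $2^c$ and a reflection. Then $[G,G]=\langle r^2\rangle$ and $[G,\langle r^{l}\rangle]=\langle r^{2l}\rangle$, since the commutator of a reflection with $r^l$ is $r^{\pm2l}$; so $G$ has class exactly $c$. Write $G$ additively and let $\mathbf G$ be its expansion by $g$ and $f$ constantly $0$. The term operations of $\mathbf G$ are those of the group, so $\mathbf G$ has class $c$ by Lemma~\ref{lem:elementary}(c). Both $\mathbf A$ and $\mathbf G$ lie in the variety of groups with two further unary operations, which has the Mal'cev term $x-y+z$. By Proposition~\ref{prop:FM}, $\mathbf A\times\mathbf G$ has class at most $c$, and its class is not smaller because $\mathbf G$ is a quotient.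

Each $\varepsilon_n$ holds in $\mathbf A\times\mathbf G$, because $f=0$ in $\mathbf G$. An identity of $\mathbf A\times\mathbf G$ in fewer than $n$ variables holds in the quotients $\mathbf A$ and $\mathbf G$, hence in $\mathbf C_n\times\mathbf G$ by Lemma~\ref{lem:few}. But $\varepsilon_n$ fails in the first factor of $\mathbf C_n\times\mathbf G$.
\end{proof}

\section{Central congruences}\label{sec:central}

In Sections~\ref{sec:central} and~\ref{sec:lifting}, $\mathbf A$ is a finite algebra with a basic operation $m$ that is a Mal'cev operation, $\alpha$ is a congruence with $[1,\alpha]=0$, and $\mathbf B=\mathbf A/\alpha$. The letter $\omega$ ranges over the basic operations, and $k$ is the arity of $\omega$. For a group and a central subgroup $N$, the cosets of $N$ are the orbits of a free action of $N$, and multiplication is described by a cocycle. We establish the same picture for $\mathbf A$ and $\alpha$.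

\subsection{Translations}

\begin{lemma}\label{lem:commute}
For every term $t$ and all $a_i,b_i,c_i\in A$ with $b_i\mathrel\alpha c_i$,
\[
t\big(m(a_1,b_1,c_1),\dots,m(a_n,b_n,c_n)\big)=m\big(t(\bar a),t(\bar b),t(\bar c)\big).
\]
\end{lemma}

\begin{proof}
Let $h(\bar x;\bar y,\bar z,w)=m\big(t(m(x_i,y_i,z_i)_i),\ m(t(\bar x),t(\bar y),t(\bar z)),\ w\big)$. For any $w\in A$ we have $h(\bar b;\bar b,\bar c,w)=m(t(\bar c),t(\bar c),w)=w$ and $h(\bar b;\bar b,\bar b,w)=w$. The second blocks $(\bar b,\bar c,w)$ and $(\bar b,\bar b,w)$ are $\alpha$-related, so $C(1,\alpha;0)$ lets us replace the first block by $\bar a$: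
\[
h(\bar a;\bar b,\bar c,w)=h(\bar a;\bar b,\bar b,w)=m(t(\bar a),t(\bar a),w)=w .
\]
For $w=m(t(\bar a),t(\bar b),t(\bar c))$ the left side is $m(t(m(a_i,b_i,c_i)_i),w,w)=t(m(a_i,b_i,c_i)_i)$.
\end{proof}

For $(u,v)\in\alpha$ define the \emph{translation} $T_{u,v}(x)=m(x,u,v)$; in a group it adds $-u+v$. Note $T_{u,u}=\mathrm{id}$ and $T_{u,v}(u)=v$. Lemma~\ref{lem:commute} says
\begin{equation}\label{eq:T}
\omega(T_{u_1,v_1}x_1,\dots,T_{u_k,v_k}x_k)=T_{\omega(\bar u),\omega(\bar v)}\,\omega(\bar x).
\end{equation}
We shall use twice the following observation about a Mal'cev operation $m$ on any set and a map $\gamma$ of the set to itself: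
\begin{equation}\label{eq:free}
\text{if $m(x,y,\gamma z)=\gamma\,m(x,y,z)$ for all $x,y,z$ and $\gamma c=c$ for some $c$, then $\gamma=\mathrm{id}$.}
\end{equation}
Indeed $\gamma x=\gamma\,m(x,c,c)=m(x,c,\gamma c)=x$.

\begin{lemma}\label{lem:Gamma}
The translations generate an abelian group $\Gamma$ of permutations of $A$ that acts freely and whose orbits are the $\alpha$-classes. Write $\Gamma$ additively and its action as $x\oplus\gamma$. For each $\omega$ there are endomorphisms $\partial_1\omega,\dots,\partial_k\omega$ of $\Gamma$ with
\begin{equation}\label{eq:linear}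
\omega(x_1\oplus\gamma_1,\dots,x_k\oplus\gamma_k)=\omega(\bar x)\oplus\sum_i(\partial_i\omega)\gamma_i .
\end{equation}
Moreover $\partial_1m=\partial_3m=1$ and $\partial_2m=-1$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:T} to $\omega=m$. First,
\[
T_{u,v}T_{u',v'}x=m(T_{u',v'}x,\,T_{u',u'}u,\,T_{u',u'}v)=T_{m(u',u',u'),\,m(v',u',u')}\,m(x,u,v)=T_{u',v'}T_{u,v}x,
\]
so translations commute. Second,
\[
m(x,y,T_{u,v}z)=m(T_{u,u}x,T_{u,u}y,T_{u,v}z)=T_{m(u,u,u),\,m(u,u,v)}\,m(x,y,z)=T_{u,v}\,m(x,y,z).
\]
Hence $T_{u,v}T_{v,u}x=T_{u,v}\,m(x,v,u)=m(x,v,T_{u,v}u)=m(x,v,v)=x$, and by commutativity $T_{v,u}$ is the inverse of $T_{u,v}$. So every $\gamma\in\Gamma$ is a product of translations and satisfies $m(x,y,\gamma z)=\gamma\,m(x,y,z)$. By \eqref{eq:free} the action is free. The orbits are the $\alpha$-classes, because $T_{u,v}x=m(x,u,v)\mathrel\alpha m(x,u,u)=x$, and $T_{x,y}x=y$ for $(x,y)\in\alpha$.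

Fix $u\in A$. Each $\gamma\in\Gamma$ equals $T_{u,v}$ with $v=u\oplus\gamma$, since both send $u$ to $v$ and the action is free. By \eqref{eq:T}, with $T_{u,v}$ in place $i$ and $T_{u,u}$ elsewhere, $\omega(x_1,\dots,x_i\oplus\gamma,\dots,x_k)=\omega(\bar x)\oplus\gamma'$ with $\gamma'\in\Gamma$ independent of $\bar x$. By freeness $\gamma'$ is unique; call it $(\partial_i\omega)\gamma$. Moving $x_i$ by $\gamma_1$ and then by $\gamma_2$ shows that $\partial_i\omega$ is additive, and moving one argument at a time gives \eqref{eq:linear}. Finally, $m(x\oplus\gamma,y,y)=x\oplus\gamma$, $m(x,x,z\oplus\gamma)=z\oplus\gamma$ and $m(x\oplus\gamma,x\oplus\gamma,z)=z$ give $\partial_1m=1$, $\partial_3m=1$ and $\partial_1m+\partial_2m=0$.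
\end{proof}

Let $\Pi$ be the multiplicative monoid generated by all $\partial_i\omega$ in $\mathrm{End}(\Gamma)$, and $R$ the ring they generate. Both are finite because $A$ is finite. Since $-1=\partial_2m\in\Pi$, every element of $R$ is a finite sum of elements of $\Pi$.

\subsection{Coefficients and defects of terms}

Equation \eqref{eq:linear} describes how $\omega$ reacts to translations. What remains is the value of $\omega$ on chosen representatives of the $\alpha$-classes, a cocycle. We want to compute with the cocycle without choosing it, because we must later argue in an unknown model of finitely many identities. So we replace its values by formal symbols.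

Let $\mathrm{Clo}_n(\mathbf B)$ ($n\ge1$) be the finite set of $n$-ary term operations of $\mathbf B$. Let $H(n)$ be the left $R$-module generated by the symbols $\langle\omega;s_1,\dots,s_k\rangle$ with $s_i\in\mathrm{Clo}_n(\mathbf B)$, subject only to the relations
\[
\langle m;a,a,b\rangle=0,\qquad\langle m;a,b,b\rangle=0 ,
\]
which mirror the Mal'cev identities. Each $H(n)$ is finite. A tuple $\sigma\in\mathrm{Clo}_{n'}(\mathbf B)^n$ defines an $R$-linear map $\sigma_*:H(n)\to H(n')$ by $\langle\omega;s_1,\dots,s_k\rangle\mapsto\langle\omega;s_1(\sigma),\dots,s_k(\sigma)\rangle$; it respects the relations. A \emph{subfunctor} of $H$ is a family of submodules $J(n)\le H(n)$ closed under all $\sigma_*$. It is \emph{finitely generated} if there are finitely many elements $a_l\in J(n_l)$ such that every element of every $J(n)$ is an $R$-linear combination of elements $\sigma_*a_l$.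

A term is always considered together with some $n\ge1$ such that its variables are among $x_1,\dots,x_n$. Define its \emph{coefficients} $\partial_it\in R$ and its \emph{defect} $\tau(t)\in H(n)$ recursively: $\partial_ix_i=1$, $\partial_ix_j=0$ for $j\neq i$, $\tau(x_j)=0$, and for $t=\omega(t_1,\dots,t_k)$
\[
\partial_it=\sum_j\partial_j\omega\cdot\partial_it_j,\qquad\tau(t)=\sum_j\partial_j\omega\cdot\tau(t_j)+\langle\omega;t_1^{\mathbf B},\dots,t_k^{\mathbf B}\rangle .
\]
The \emph{profile} of $t$ is $\mu(t)=(\partial_1t,\dots,\partial_nt;\tau(t))\in R^n\oplus H(n)$. Two rules follow at once from the recursion. Let $s^{\mathbf B}=t^{\mathbf B}$. Then for every term $w$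
\begin{equation}\label{eq:P2}
m(s,t,w)^{\mathbf B}=w^{\mathbf B},\qquad\mu(m(s,t,w))=\mu(s)-\mu(t)+\mu(w),
\end{equation}
because the new symbol is $\langle m;s^{\mathbf B},s^{\mathbf B},w^{\mathbf B}\rangle=0$. And if $s'=\omega(\dots,s,\dots)$ and $t'=\omega(\dots,t,\dots)$ differ only in place $i$, then
\begin{equation}\label{eq:P3}
s'^{\,\mathbf B}=t'^{\,\mathbf B},\qquad\mu(s')-\mu(t')=\partial_i\omega\cdot(\mu(s)-\mu(t)),
\end{equation}
because the new symbols coincide. For $n'$-ary terms $\sigma_1,\dots,\sigma_n$ there is a chain rule:
\begin{equation}\label{eq:chain}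
\partial_i(t(\sigma))=\sum_j\partial_jt\cdot\partial_i\sigma_j,\qquad\tau(t(\sigma))=\sum_j\partial_jt\cdot\tau(\sigma_j)+\sigma^{\mathbf B}_*\tau(t).
\end{equation}
Both formulas hold for variables. For $t=\omega(t_1,\dots,t_k)$, induction gives
\[
\tau(t(\sigma))=\sum_l\partial_l\omega\Big(\sum_j\partial_jt_l\cdot\tau(\sigma_j)+\sigma_*^{\mathbf B}\tau(t_l)\Big)+\sigma^{\mathbf B}_*\langle\omega;t_1^{\mathbf B},\dots,t_k^{\mathbf B}\rangle,
\]
which is the second formula; the first is the same computation without the terms containing $\sigma_*^{\mathbf B}$.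

An \emph{$(R,\mathbf B)$-extension} is an algebra $\mathbf C$ of the signature of $\mathbf A$, on which $m$ is a Mal'cev operation, together with a left $R$-module $\Gamma_C$ acting freely on $C$, such that \eqref{eq:linear} holds with $\partial_i\omega$ acting as an element of $R$, and such that $\mathbf C/\kappa$ satisfies all identities of $\mathbf B$. Here $\kappa$ is the orbit relation, a congruence by \eqref{eq:linear}. The last condition ensures that each $s\in\mathrm{Clo}_n(\mathbf B)$ induces a well-defined operation on $C/\kappa$. The algebra $\mathbf A$ with $\Gamma$ is an $(R,\mathbf B)$-extension.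

\begin{lemma}\label{lem:eval}
Let $\mathbf C$ be an $(R,\mathbf B)$-extension. Choose $c_b\in b$ for each $b\in C/\kappa$, and define $\hat\omega(\bar b)\in\Gamma_C$ by $\omega(c_{b_1},\dots,c_{b_k})=c_{\omega(\bar b)}\oplus\hat\omega(\bar b)$. For $\bar b\in(C/\kappa)^n$ there is an $R$-linear map $\mathrm{ev}_{\bar b}:H(n)\to\Gamma_C$ with $\langle\omega;s_1,\dots,s_k\rangle\mapsto\hat\omega(s_1(\bar b),\dots,s_k(\bar b))$, and for every term $t$
\[
t(c_{b_1}\oplus\gamma_1,\dots,c_{b_n}\oplus\gamma_n)=c_{t(\bar b)}\oplus\Big(\sum_i(\partial_it)\gamma_i+\mathrm{ev}_{\bar b}(\tau(t))\Big).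
\]
\end{lemma}

\begin{proof}
From $m(c_b,c_b,c_{b'})=c_{b'}$, $m(c_b,c_{b'},c_{b'})=c_b$ and freeness we get $\hat m(b,b,b')=\hat m(b,b',b')=0$, so $\mathrm{ev}_{\bar b}$ is well defined. The formula holds for variables. Let $t=\omega(t_1,\dots,t_k)$, and by induction let $t_l$ take the value $c_{t_l(\bar b)}\oplus\gamma_l'$ with $\gamma'_l=\sum_i(\partial_it_l)\gamma_i+\mathrm{ev}_{\bar b}(\tau(t_l))$. By \eqref{eq:linear}, $t$ takes the value $c_{t(\bar b)}\oplus\big(\hat\omega(t_1(\bar b),\dots,t_k(\bar b))+\sum_l(\partial_l\omega)\gamma_l'\big)$. Expanding $\gamma_l'$ and using the $R$-linearity of $\mathrm{ev}_{\bar b}$ gives the claim.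
\end{proof}

Call an identity $s\approx t$ \emph{balanced} if $s^{\mathbf B}=t^{\mathbf B}$ and $\partial_is=\partial_it$ for all $i$, and \emph{formal} if moreover $\tau(s)=\tau(t)$.

\begin{corollary}\label{cor:identities}
Every formal identity holds in every $(R,\mathbf B)$-extension. An identity $s\approx t$ holds in $\mathbf A$ if and only if it is balanced and $\mathrm{ev}_{\bar b}(\tau(s)-\tau(t))=0$ for all $\bar b\in B^n$.
\end{corollary}

\begin{proof}
Every element of $C$ has the form $c_b\oplus\gamma$, so the first assertion and the ``if'' part follow from Lemma~\ref{lem:eval}. Let $\mathbf A\models s\approx t$. Then $s^{\mathbf B}=t^{\mathbf B}$, and by freeness $\sum_i(\partial_is-\partial_it)\gamma_i+\mathrm{ev}_{\bar b}(\tau(s)-\tau(t))=0$ for all $\bar\gamma,\bar b$. Taking $\bar\gamma=0$ gives the condition on $\mathrm{ev}_{\bar b}$. Then $\partial_is-\partial_it$ annihilates $\Gamma$, so it is $0$ in $R\subseteq\mathrm{End}(\Gamma)$.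
\end{proof}

\begin{example}\label{ex:L2}
Take $\mathbf L$ and $\alpha=\eta$ from Example~\ref{ex:L}, with $m(x,y,z)=x-y+z$. Then $\Gamma=\mathbb Z_q$ acts on the second coordinate, $\partial_1(+)=\partial_2(+)=1$, $\partial_1(-)=-1$, $\partial_1g=0$, so $R=\mathbb Z_q$; and $\mathbf B$ is $\mathbb Z_p$ with $g=0$. With $c_u=(u,0)$ we get $\hat g=\delta$, and all other $\hat\omega$ vanish. The term $t=x_1+g(x_1+x_2)$ has $\partial_1t=1$, $\partial_2t=0$ and $\tau(t)=\langle g;x_1+x_2\rangle+\langle+;x_1,0\rangle$, and Lemma~\ref{lem:eval} returns $t=(u_1,\,y_1+\delta(u_1+u_2))$. The identities of $\mathbf L$ thus amount to the $\mathbb Z_q$-linear relations among the functions $\delta(a_1u_1+\dots+a_nu_n)$.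
\end{example}

\section{Lifting a finite basis along a central congruence}\label{sec:lifting}

\begin{proposition}\label{prop:lift}
If $\mathbf B=\mathbf A/\alpha$ is finitely based and every subfunctor of $H$ is finitely generated, then $\mathbf A$ is finitely based.
\end{proposition}

The proof has two parts. The formal identities use nothing about the cocycle of $\mathbf A$; we show that finitely many of them imply all of them. The remaining identities are measured by their defects, which form a subfunctor of $H$.

\subsection{A finite basis for the formal identities}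

\begin{lemma}\label{lem:formal}
If $\mathbf B$ is finitely based, there is a finite set $\Sigma_1$ of formal identities, containing the two Mal'cev identities for $m$, that implies all formal identities.
\end{lemma}

By Corollary~\ref{cor:identities} it suffices to make every model $\mathbf C$ of $\Sigma_1$ an $(R,\mathbf B)$-extension. The difficulty is that $\mathbf C$ comes with no congruence and no group of translations; we have to produce them from terms. In $\mathbf A$ there is a natural supply. If $e\approx e'$ holds in $\mathbf B$, then $e(\bar z)=e'(\bar z)\oplus\gamma$ for some $\gamma\in\Gamma$, and $x\mapsto m(e(\bar z),e'(\bar z),x)$ is the translation by $\gamma$. Using these maps for a finite basis of $\mathbf B$ will force $\mathbf C/\kappa$ to satisfy that basis. To obtain an $R$-module we also need terms for the translations by $\pi\gamma$, $\pi\in\Pi$.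

\begin{proof}
Let $e_j(\bar z)\approx e_j'(\bar z)$ ($j\in J$, $\bar z=(z_1,\dots,z_r)$) be a finite basis of $\mathbf B$. The \emph{length} of $\pi\in\Pi$ is the least number of factors $\partial_i\omega$ with product $\pi$. For each $\pi\ne1$ fix a factorization $\pi=\partial_i\omega\cdot\pi'$ with $\pi'$ of smaller length, and define recursively
\[
d_{j,1}(x,\bar z)=m\big(e_j(\bar z),e_j'(\bar z),x\big),\qquad d_{j,\pi}(x,\bar z)=m\big(\omega(x,\dots,d_{j,\pi'}(x,\bar z),\dots,x),\ \omega(x,\dots,x),\ x\big),
\]
with $d_{j,\pi'}$ in place $i$. Put $\Delta_j(\bar z)=\mu(e_j(\bar z))-\mu(e_j'(\bar z))$. For every term $w$,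
\begin{equation}\label{eq:d}
d_{j,\pi}(w,\bar z)^{\mathbf B}=w^{\mathbf B},\qquad\mu(d_{j,\pi}(w,\bar z))=\mu(w)+\pi\Delta_j(\bar z).
\end{equation}
For $\pi=1$ this is \eqref{eq:P2}. For $\pi=\partial_i\omega\cdot\pi'$, induction and \eqref{eq:P3} show that the first two arguments of the outer $m$ agree in $\mathbf B$ and that their profiles differ by $\partial_i\omega\cdot\pi'\Delta_j(\bar z)$; then \eqref{eq:P2} applies.

Let $\Lambda=\{(n_\pi)\in\mathbb Z^\Pi:\sum n_\pi\pi=0\text{ in }R\}$, let $e$ be the exponent of $(R,+)$, and let $\mathcal N=\Lambda\cap\{0,1,\dots,e\}^\Pi$. The finite set $\mathcal N$ contains the vectors $e\mathbf 1_\pi$, where $\mathbf 1_\pi$ is the unit vector at $\pi$, and it generates $\Lambda$, since reducing the entries of an element of $\Lambda$ modulo $e$ gives an element of $\mathcal N$. Let $\Sigma_1$ consist of the following identities, with $\bar z,\bar z'$ disjoint tuples of new variables: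
\begin{enumerate}
\item[(a)] $m(x,x,y)\approx y$ and $m(x,y,y)\approx x$;
\item[(b)] $\omega(x_1,\dots,d_{j,\pi}(x_i,\bar z),\dots,x_k)\approx d_{j,\partial_i\omega\cdot\pi}(\omega(x_1,\dots,x_k),\bar z)$ for all $\omega,i,j,\pi$;
\item[(c)] $d_{j,\pi}(d_{j',\pi'}(x,\bar z'),\bar z)\approx d_{j',\pi'}(d_{j,\pi}(x,\bar z),\bar z')$ for all $j,j',\pi,\pi'$;
\item[(d)] for each $j$ and $(n_\pi)\in\mathcal N$: the term obtained from $x$ by applying each $d_{j,\pi}(\,\cdot\,,\bar z)$ exactly $n_\pi$ times, in a fixed order, is $\approx x$.
\end{enumerate}
The set is finite because the signature, $J$, $\Pi$ and $\mathcal N$ are finite.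

\emph{These identities are formal.} In each of them the two sides agree in $\mathbf B$ by \eqref{eq:d} and the Mal'cev identities. In (a), $\mu(m(x,x,y))=\mu(y)$ by \eqref{eq:P2}, and $\mu(m(x,y,y))=\mu(x)-\mu(y)+\mu(y)=\mu(x)$ because $\langle m;x,y,y\rangle=0$. In (b), both profiles equal $\mu(\omega(\bar x))+\partial_i\omega\cdot\pi\Delta_j(\bar z)$, the left by \eqref{eq:P3} and \eqref{eq:d}, the right by \eqref{eq:d}. In (c), both equal $\mu(x)+\pi\Delta_j(\bar z)+\pi'\Delta_{j'}(\bar z')$. In (d), the left side has profile $\mu(x)+(\sum n_\pi\pi)\Delta_j(\bar z)=\mu(x)$.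

\emph{A model $\mathbf C$ of $\Sigma_1$ is an $(R,\mathbf B)$-extension.} For $\bar z\in C^r$ let $D_{j,\pi,\bar z}(x)=d_{j,\pi}(x,\bar z)$. These maps commute by (c) and satisfy $D^e=\mathrm{id}$ by (d) for $e\mathbf 1_\pi$. So they are permutations and generate an abelian group $\Gamma_C$, each element of which is a product of maps $D_{j,\pi,\bar z}$.

Freeness: since $\partial_3m=1$, (b) gives $m(x,y,Dw)=D\,m(x,y,w)$ for each generator $D$, hence for each element of $\Gamma_C$. By (a) and \eqref{eq:free} the action is free.

Endomorphisms: for $\gamma=\prod D_{j,\pi,\bar z}$ put $\gamma'=\prod D_{j,\partial_i\omega\cdot\pi,\bar z}$, over the same factors. Repeated use of (b) gives $\omega(\dots,\gamma x_i,\dots)=\gamma'\omega(\bar x)$. By freeness $\gamma'$ depends only on $\gamma$, so $\gamma\mapsto\gamma'$ is an endomorphism $\phi_{\omega,i}$ of $\Gamma_C$, and \eqref{eq:linear} holds with $\phi_{\omega,i}$ in the role of $\partial_i\omega$.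

Module structure: let $W$ be the free monoid on the pairs $(\omega,i)$. There are ring homomorphisms $\mathbb Z[W]\to\mathrm{End}(\Gamma_C)$, $(\omega,i)\mapsto\phi_{\omega,i}$, and $\mathbb Z[W]\to R$, $(\omega,i)\mapsto\partial_i\omega$; the second is onto, and we write $\bar v\in\Pi$ for the image of $v\in W$. We must show that the kernel of the second lies in the kernel of the first. Let $\sum_vn_v\bar v=0$ in $R$. The element $\sum n_vv$ sends $D_{j,\pi,\bar z}$ to $\prod_vD_{j,\bar v\pi,\bar z}^{\,n_v}$. This is the image of $\sum_vn_v\mathbf 1_{\bar v\pi}$ under the homomorphism $\mathbb Z^\Pi\to\Gamma_C$, $(n_\rho)\mapsto\prod_\rho D_{j,\rho,\bar z}^{\,n_\rho}$, which kills $\mathcal N$ by (d) and hence kills $\Lambda$. The vector lies in $\Lambda$ because $\sum_vn_v\bar v\pi=0$. So $\sum n_vv$ acts as zero, and $\Gamma_C$ is an $R$-module on which $\partial_i\omega$ acts as $\phi_{\omega,i}$.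

Quotient: $D_{j,1,\bar z}(e_j'(\bar z))=m(e_j(\bar z),e_j'(\bar z),e'_j(\bar z))=e_j(\bar z)$, so $\mathbf C/\kappa$ satisfies the basis of $\mathbf B$.
\end{proof}

\subsection{The defects of the identities of $\mathbf A$}

The module operations on defects can be carried out on identities.

\begin{lemma}\label{lem:realize}
Let $s\approx t$ be a balanced $n$-ary identity, $\pi\in\Pi$ and $\sigma\in\mathrm{Clo}_{n'}(\mathbf B)^n$. There is a balanced $n'$-ary identity $S\approx T$, implied by $s\approx t$, with $\tau(S)-\tau(T)=\pi\sigma_*(\tau(s)-\tau(t))$.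
\end{lemma}

\begin{proof}
Represent $\sigma$ by terms. By \eqref{eq:chain}, $s(\sigma)\approx t(\sigma)$ is balanced, and the difference of defects is $\sigma_*(\tau(s)-\tau(t))$, because the sums $\sum_j\partial_js\cdot\tau(\sigma_j)$ and $\sum_j\partial_jt\cdot\tau(\sigma_j)$ cancel. Placing both sides of a balanced identity in place $i$ of $\omega(x_1,\dots,x_1)$ gives, by \eqref{eq:P3}, a balanced identity whose difference of defects is multiplied by $\partial_i\omega$. Do this once for each factor of $\pi$, from right to left.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lift}]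
Let $N(n)=\{\tau(s)-\tau(t):\ s,t\text{ $n$-ary terms},\ \mathbf A\models s\approx t\}$. Identities of $\mathbf A$ are balanced by Corollary~\ref{cor:identities}. So Lemma~\ref{lem:realize} shows that $N$ is closed under multiplication by $\Pi$ and under all $\sigma_*$. It contains $0$ and is closed under sums: if $s\approx t$ and $s'\approx t'$ hold in $\mathbf A$, so does $m(s,t,s')\approx t'$, and by \eqref{eq:P2} its difference of defects is $(\tau(s)-\tau(t))+(\tau(s')-\tau(t'))$. As $R$ consists of sums of elements of $\Pi$, $N$ is a subfunctor. By hypothesis it is generated by finitely many elements $\tau(s_l)-\tau(t_l)$ with $\mathbf A\models s_l\approx t_l$.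

Let $\Sigma$ consist of $\Sigma_1$ from Lemma~\ref{lem:formal} and the identities $s_l\approx t_l$. All of them hold in $\mathbf A$. Let $\mathbf A\models s\approx t$. Then $\tau(s)-\tau(t)$ is a sum of $E$ terms of the form $\pi\sigma_*(\tau(s_l)-\tau(t_l))$ with $\pi\in\Pi$. Lemma~\ref{lem:realize} gives balanced identities $S_i\approx T_i$ ($1\le i\le E$), implied by $\Sigma$, with $\tau(s)-\tau(t)=\sum_i(\tau(S_i)-\tau(T_i))$. We use them to change $s$ until its defect is that of $t$. Put $w_0=s$ and $w_i=m(T_i,S_i,w_{i-1})$. Then $\Sigma$ implies $w_i\approx m(T_i,T_i,w_{i-1})\approx w_{i-1}$. By \eqref{eq:P2}, $w_i^{\mathbf B}=w_{i-1}^{\mathbf B}$, the coefficients do not change, and $\tau(w_i)=\tau(w_{i-1})-(\tau(S_i)-\tau(T_i))$. Hence $\tau(w_E)=\tau(t)$, and $w_E\approx t$ is formal because $s\approx t$ is balanced. So $\Sigma$ implies $s\approx w_E\approx t$.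
\end{proof}

\begin{corollary}\label{cor:abelian}
A finite abelian algebra in a congruence modular variety, with finitely many basic operations, is finitely based.
\end{corollary}

\begin{proof}
By Section~\ref{sec:facts} we may assume that a Mal'cev operation $m$ is basic. Take $\alpha=1$. Then $\mathbf B$ is trivial with basis $x\approx y$, and each $\mathrm{Clo}_n(\mathbf B)$ is a singleton. So all $H(n)$ are the same finite module and all $\sigma_*$ are the identity. A subfunctor satisfies $J(n)\subseteq J(n')$ for all $n,n'$, so it is generated by the finite set $J(1)$. Apply Proposition~\ref{prop:lift}.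
\end{proof}

\section{Ordered surjections and finite generation}\label{sec:words}

It remains to control the subfunctors of $H$ when $\mathbf B$ is abelian. In Example~\ref{ex:L2} the symbol $\langle g;a_1x_1+\dots+a_nx_n\rangle$ is given by the word $a_1\dots a_n$ over $\mathbb Z_p$. The substitution $x_1\mapsto x_1+x_3$, $x_2\mapsto x_2$ turns the word $a_1a_2$ into $a_1a_2a_1$: replacing variables by sums of new variables repeats letters along a surjection of positions. For a leading-term argument we need a class of such surjections that preserves a linear order on words and is still rich enough to rule out infinite antichains. Permutations of positions must be excluded, since the transposition exchanges the words $ab$ and $ba$.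

Let $[N]=\{1,\dots,N\}$. A surjection $\pi:[N']\to[N]$ is \emph{ordered} if $\min\pi^{-1}(1)<\dots<\min\pi^{-1}(N)$. View a word of length $N$ over a finite alphabet $\Delta$ as a map $w:[N]\to\Delta$. For nonempty words let $w\preceq w'$ if $w'=w\circ\pi$ for an ordered surjection $\pi$. For example $ab\preceq aba$ and $ab\preceq aab$, but $ab\not\preceq ba$. The relation is reflexive. It is transitive because a composite of ordered surjections is ordered: $\min(\pi\rho)^{-1}(i)=\min\rho^{-1}(\min\pi^{-1}(i))$. A sequence $w_1,w_2,\dots$ is \emph{bad} if there are no $i<j$ with $w_i\preceq w_j$.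

\begin{lemma}\label{lem:wqo}
There is no infinite bad sequence. Consequently every set $W$ of nonempty words has a finite subset $W_0$ such that every $w\in W$ satisfies $w_0\preceq w$ for some $w_0\in W_0$.
\end{lemma}

\begin{proof}
First we shorten long words. If $|w|>|\Delta|$, some letter repeats; write $w=acu$, where the letter $c$ stands at the last position whose letter occurs earlier. Then $a$ is nonempty, and the letters of $u$ are first occurrences, so they are distinct and do not occur in $ac$; in particular $|u|\le|\Delta|$. Put $\bar w=au$. Send the position of $c$ to an earlier position carrying $c$, and the positions of $a$ and $u$ to the corresponding positions of $au$. This is an ordered surjection, so $\bar w\preceq w$.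

Suppose infinite bad sequences exist. Choose one, $w_1,w_2,\dots$, in which each $|w_i|$ is least among all infinite bad sequences beginning with $w_1,\dots,w_{i-1}$. Its terms are distinct, so their lengths tend to infinity. There are finitely many pairs $(c,u)$, so there is a subsequence $w_{i_1},w_{i_2},\dots$ of words longer than $|\Delta|$ with the same $c$ and $u$. By minimality of $|w_{i_1}|$, the sequence $w_1,\dots,w_{i_1-1},\bar w_{i_1},\bar w_{i_2},\dots$ is not bad. A relation $w_i\preceq\bar w_{i_l}$ with $i<i_1$ would give $w_i\preceq w_{i_l}$, which is impossible. So $\bar w_{i_j}\preceq\bar w_{i_l}$ for some $j<l$; say $w_{i_j}=acu$, $w_{i_l}=a'cu$ and $a'u=(au)\circ\pi$. Each letter of $u$ occurs exactly once in $au$ and exactly once in $a'u$. Since $\pi$ preserves letters, it maps each position of $u$ in $a'u$ to the corresponding position of $u$ in $au$, and maps the positions of $a'$ onto those of $a$ by an ordered surjection. Extending the latter by $c\mapsto c$ and the identity on $u$ gives $acu\preceq a'cu$, that is, $w_{i_j}\preceq w_{i_l}$, a contradiction.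

If no such $W_0$ existed, we could choose $w_1,w_2,\dots\in W$ with each $w_j$ not above any of $w_1,\dots,w_{j-1}$, an infinite bad sequence.
\end{proof}

For a set $Y$ let $R[Y]$ be the free left $R$-module on $Y$.

\begin{lemma}\label{lem:noeth}
Let $\Omega,\Delta$ be finite sets and $R$ a finite ring. For an ordered surjection $\pi:[N']\to[N]$ let $\pi_*:R[\Omega\times\Delta^N]\to R[\Omega\times\Delta^{N'}]$ be the linear map with $(o,w)\mapsto(o,w\circ\pi)$. Let $J(N)\le R[\Omega\times\Delta^N]$ $(N\ge1)$ be submodules closed under all $\pi_*$. Then there are finitely many elements $b_l\in J(N_l)$ such that every element of every $J(N)$ is a sum of elements $\pi_*b_l$.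
\end{lemma}

\begin{proof}
Fix linear orders on $\Omega$ and $\Delta$, and order $\Omega\times\Delta^N$ first by $\Omega$ and then lexicographically. Each $\pi_*$ is strictly increasing on basis elements. Indeed, let $w,w'$ first differ at $i$ and put $j_0=\min\pi^{-1}(i)$. For $j<j_0$ we have $\min\pi^{-1}(\pi(j))\le j<j_0$, so $\pi(j)<i$ because $\pi$ is ordered. Hence $w\circ\pi$ and $w'\circ\pi$ first differ at $j_0$, where their letters are $w(i)$ and $w'(i)$. The \emph{leading term} of a nonzero element is $r\epsilon$, where $\epsilon$ is the largest basis element with nonzero coefficient $r$. If $b$ has leading term $r\epsilon$, then $\pi_*b$ has leading term $r\,\pi_*\epsilon$.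

For $o\in\Omega$ and $0\ne r\in R$ let $W_{o,r}$ be the set of words $w$ such that $r(o,w)$ is the leading term of an element of $J(|w|)$. Choose a finite subset of $W_{o,r}$ as in Lemma~\ref{lem:wqo}, and for each word $w_0$ in it an element of $J(|w_0|)$ with leading term $r(o,w_0)$. There are finitely many pairs $(o,r)$, so this gives finitely many elements $b_l$. Let $0\neq a\in J(N)$ have leading term $r(o,w)$; we induct on $(o,w)$ in the finite ordered set $\Omega\times\Delta^N$. Some $b_l$ has leading term $r(o,w_0)$ with $w=w_0\circ\pi$ and $\pi$ ordered. Then $a-\pi_*b_l\in J(N)$ is zero or has a smaller leading basis element.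
\end{proof}

\begin{lemma}\label{lem:abelianB}
If $\mathbf B$ is abelian, every subfunctor of $H$ is finitely generated.
\end{lemma}

\begin{proof}
\emph{Term operations of $\mathbf B$ are affine.} Apply Section~\ref{sec:central} to $\mathbf B$ and its congruence $1$. This gives a finite abelian group $\Gamma_B$ acting freely and transitively on $B$, and a finite ring $R_B\subseteq\mathrm{End}(\Gamma_B)$. Fix $c\in B$ and identify $\gamma\in\Gamma_B$ with $c\oplus\gamma$. By Lemma~\ref{lem:eval}, each $s\in\mathrm{Clo}_n(\mathbf B)$ has the form $s(\bar x)=\sum_i\rho_ix_i+\hat s$ with $\rho_i\in R_B$ and $\hat s\in\Gamma_B$. The operation determines these data, since $\hat s=s(0,\dots,0)$ and $\rho_ix=s(0,\dots,x,\dots,0)-\hat s$, and is determined by them. Also $m(x,y,z)=x-y+z$, since $m(c,c,c)=c$ forces $\hat m=0$.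

\emph{Passing to a free module.} Let $Y(n)$ be the set of all symbols $\langle\omega;s_1,\dots,s_k\rangle$ with $s_l\in\mathrm{Clo}_n(\mathbf B)$. The maps $\sigma_*$ act on $R[Y(n)]$ and commute with the quotient maps $R[Y(n)]\to H(n)$. The preimage of a subfunctor of $H$ is a family of submodules $J(n)\le R[Y(n)]$ closed under all $\sigma_*$, and the images of generators of $J$ generate the subfunctor. So we show that $J$ is finitely generated.

\emph{Encoding symbols as words.} The sum $x+y$ need not be a term operation of $\mathbf B$, since the signature need not have a constant; only the combinations built from $x-y+z$ are guaranteed. We therefore use $x_1$ as an origin. For a symbol $\langle\omega;s_1,\dots,s_k\rangle\in Y(n)$ with $s_l=\sum_i\rho_{li}x_i+\hat s_l$, let $\mathbf r_i=(\rho_{1i},\dots,\rho_{ki})\in R_B^k$ be its $i$-th column and $\hat{\mathbf s}=(\hat s_1,\dots,\hat s_k)$. Its \emph{type} is $(\omega,\sum_{i=1}^n\mathbf r_i,\hat{\mathbf s})$, an element of a finite set $\Omega$ independent of $n$. Its \emph{word} is $\mathbf r_2\dots\mathbf r_n$, over the finite alphabet $\Delta$ that is the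 disjoint union of the sets $R_B^{k}$ over all $\omega$. Type and word determine $\mathbf r_1$, so for $n\geq2$ the encoding $Y(n)\to\Omega\times\Delta^{n-1}$ is injective, and so is its linear extension $\iota$.

\emph{Ordered surjections are substitutions.} Let $\pi:\{2,\dots,n'\}\to\{2,\dots,n\}$ be an ordered surjection. Put $\sigma_1=x_1$ and $\sigma_j=x_1+\sum_{i\in\pi^{-1}(j)}(x_i-x_1)$ for $j\ge2$. This is an $n'$-ary term operation, obtained from $x_1$ by applying the maps $m(x_i,x_1,\,\cdot\,)$. For $s=\sum_j\rho_jx_j+\hat s$,
\[
s(\sigma)=\Big(\rho_1+\sum_{j\ge2}(1-|\pi^{-1}(j)|)\rho_j\Big)x_1+\sum_{i\ge2}\rho_{\pi(i)}x_i+\hat s .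
\]
The coefficients sum to $\sum_j\rho_j$ again, because $\sum_{i\geq2}\rho_{\pi(i)}=\sum_{j\geq 2}|\pi^{-1}(j)|\rho_j$. So $\sigma_*$ preserves the type and composes the word with $\pi$; that is, $\iota\sigma_*=\pi_*\iota$. The submodules $\iota J(n)$, $n\ge2$, are therefore closed under all $\pi_*$. Lemma~\ref{lem:noeth} and the injectivity of $\iota$ give finitely many elements that generate $(J(n))_{n\ge2}$. Adding the finite set $J(1)$ completes the proof.
\end{proof}

\section{Class two, and where the induction stops}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:two}]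
Let $\mathbf A$ be finite with $(1)_2=0$ in a congruence modular variety. By Section~\ref{sec:facts} we may assume that a Mal'cev operation $m$ is basic. Put $\alpha=[1,1]$; then $[1,\alpha]=0$. The quotient $\mathbf B=\mathbf A/\alpha$ is abelian by Lemma~\ref{lem:elementary}(b), hence finitely based by Corollary~\ref{cor:abelian}. By Lemma~\ref{lem:abelianB} and Proposition~\ref{prop:lift}, $\mathbf A$ is finitely based. Since $\mathbf A_{p,q}$ has $(1)_3=0$ and is not finitely based, its class is exactly $3$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:classes}]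
If $c\le2$, an algebra of class $c$ has $(1)_2=0$, and Theorem~\ref{thm:two} applies. If $c\ge3$, use Proposition~\ref{prop:higher}; for $c=3$ the algebra $\mathbf A_{p,q}$ itself is also an example.
\end{proof}

\begin{remark}
Proposition~\ref{prop:lift} applies to a central congruence of any finite algebra with a Mal'cev operation; that $\mathbf B$ is abelian is used only in Lemma~\ref{lem:abelianB}, where it lets us encode term operations of $\mathbf B$ as words. This is the step that fails in class $3$. Take $\mathbf A_{p,q}$ with $m(x,y,z)=x-y+z$ and $\alpha=\eta_1$ from Lemma~\ref{lem:nilp}. Then $[1,\alpha]=0$, and $\mathbf B=\mathbf A_{p,q}/\eta_1$ has $(1)_2=0$ by Lemma~\ref{lem:elementary}, so $\mathbf B$ is finitely based by Theorem~\ref{thm:two}. The proof of Proposition~\ref{prop:lift} uses finite generation only for the subfunctor $N$ of defects of identities. Since $\mathbf A_{p,q}$ is not finitely based, $N$ is not finitely generated.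
\end{remark}

\begin{thebibliography}{9}
\bibitem{FM} Freese and McKenzie, \emph{Commutator Theory for Congruence Modular Varieties},
\texttt{https://people.math.sc.edu/mcnulty/alglatvar/commutator.pdf}.
\end{thebibliography}
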